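# The second-order term of the minimal Riesz energy on the sphere

## Two theorems on the minimal $s$-energy of $S^d$

Fix $d\ge 1$, put $D=d+1$, and let $0<s<d$. Let $S^d$ be the unit sphere in $\mathbb R^D$, $\sigma$ its surface measure, $\alpha=\sigma(S^d)$. Put $K(x)=|x|^{-s}$ on $\mathbb R^D$, with $K(0)=+\infty$. For $N\ge2$ let
$$\mathcal E(s,N)=\min_{x_1,\dots,x_N\in S^d}\ \sum_{1\le j<k\le N}\frac1{|x_j-x_k|^s},\qquad I=\frac1{\alpha^2}\iint_{S^d\times S^d}\frac{d\sigma(x)\,d\sigma(y)}{|x-y|^s},$$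
and define $R_N$ by
$$\mathcal E(s,N)=\frac I2N^2-R_N .$$

**Theorem 1.** For all $d\ge1$ and $0<s<d$ the limit $\lim_{N\to\infty}R_N/N^{1+s/d}$ exists. In particular ($d=2$, $D=3$, $\alpha=4\pi$) the limit $\lim_{N\to\infty}R_{N,s}/N^{1+s/2}$ exists for every $0<s<2$.

The second theorem says what the limit is. For a finite compactly supported Borel measure $\rho$ on $\mathbb R^D$ with $\mathcal D(\rho):=\iint K(x-y)\,d\rho(x)\,d\rho(y)<\infty$ put
$$\mathsf E(\rho)=\inf_{\xi}\ \mathbb E\sum_{i<j}K(x_i-x_j)-\tfrac12\mathcal D(\rho),$$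
where $\xi=\sum_i\delta_{x_i}$ runs over the random finite point sets (with a random number of points) whose expected counting measure $\mathbb E\xi$ is $\rho$. For a function $f$ on $\mathbb R^d$, $\mathsf E(f)$ means $\mathsf E$ of $f$ times Lebesgue measure, with $\mathbb R^d$ placed as a hyperplane in $\mathbb R^D$.

**Theorem 2.** The limit equals $-\alpha^{-s/d}e_{s,d}$, where
$$e_{s,d}=\lim_{r\to\infty}r^{-d}\,\mathsf E(\mathbf 1_{[0,r]^d})=\inf_{r>0}r^{-d}\,\mathsf E(\mathbf 1_{[0,r]^d})\in(-\infty,0).$$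
In particular the limit is at least $\frac12\alpha^{-s/d}\iint_{[0,1]^d\times[0,1]^d}|x-y|^{-s}\,dx\,dy>0$.

The statement for $d=2$ was posed as a conjecture in the report "Mathematisches Forschungsinstitut Oberwolfach", to be proved or disproved; Theorem 1 says that it is true. It is known (Saff–Kuijlaars) that for $d=2$ and $0<s<2$ there are positive constants $c_1,c_2$, depending on $s$, with $c_1N^{1+s/2}\le R_{N,s}\le c_2N^{1+s/2}$. We shall not use this: the upper bound is proved below in all dimensions. Throughout, a listener interested only in $S^2$ can read $d=2$, $D=3$, $\alpha=4\pi$.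

The minimum exists because the energy, with value $+\infty$ allowed, is a lower semicontinuous function on the compact set $(S^d)^N$. Finiteness of $I$ comes from the following bound. A cap $S^d\cap B(y,r)$, $r\le2$, has angular radius $\varphi$ with $r=2\sin(\varphi/2)$, so $\varphi\le\pi r/2$ and its area is at most $C\varphi^d\le C_dr^d$. Let $S_\Lambda$ be the sphere of radius $\Lambda$ about $0$ and $\sigma_\Lambda$ its surface measure. By scaling,
$$\sigma_\Lambda(S_\Lambda\cap B(y,r))\le C_dr^d\qquad(\Lambda,r>0,\ y\in S_\Lambda). \tag{1}$$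
Cutting $\{|x-y|\le1\}$ into shells $2^{-k-1}<|x-y|\le2^{-k}$ gives $\int_{|x-y|\le1}|x-y|^{-s}d\sigma_\Lambda(x)\le\sum_{k\ge0}2^{(k+1)s}C_d2^{-kd}<\infty$ because $s<d$. So any measure with bounded density with respect to $\sigma_\Lambda$ has finite $\mathcal D$, and so has any compactly supported measure with bounded density on a hyperplane, by the same computation.

## What $R_N$ measures: few points, and the circle

The number $\frac I2N^2$ is the energy of $N$ units of charge smeared uniformly over the sphere. If $N$ points are chosen independently and uniformly, the expected energy is $\frac{N(N-1)}2I$; hence $R_N\ge\frac I2N$. Well-spread points do much better: the typical spacing is $N^{-1/d}$, so avoiding close neighbors should gain about $N^{s/d}$ per point. This explains the power $N^{1+s/d}$; the question is whether the gain per point settles down.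

**At most $d+2$ points.** Since $\sum_{j<k}|x_j-x_k|^2=N^2-|\sum_jx_j|^2\le N^2$, and $t\mapsto t^{-s/2}$ is convex and decreasing, Jensen's inequality gives
$$\mathcal E(s,N)\ge\binom N2\Big(\frac{2N}{N-1}\Big)^{-s/2},$$
with equality when all distances are equal and $\sum_j x_j=0$, that is, for inscribed regular simplices ($2\le N\le d+2$). On $S^2$, for fixed $y$ the variable $t=x\cdot y$ is uniform on $[-1,1]$, so
$$I(s)=\tfrac12\int_{-1}^1(2-2t)^{-s/2}dt=\frac{2^{1-s}}{2-s}.$$
Take $s=1$, so $I=1$. Then $\mathcal E(1,2)=\frac12$, $\mathcal E(1,3)=\sqrt3$, $\mathcal E(1,4)=6\sqrt{3/8}$, which gives $R_2=\frac32$, $R_3\approx2.768$, $R_4\approx4.326$. The quotients $R_N/N^{3/2}$ are about $0.530$, $0.533$, $0.541$. They prove nothing about the limit, but they show the normalization at work.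

**The circle ($d=1$, $0<s<1$).** Here everything can be computed. Order the points counterclockwise, indices mod $N$, and let $\theta_{j,k}\in(0,2\pi)$ be the arc from $x_j$ to $x_{j+k}$; the chord is $2\sin(\theta_{j,k}/2)$, and $\sum_j\theta_{j,k}=2\pi k$. The function $f(\theta)=(2\sin(\theta/2))^{-s}$ is convex on $(0,2\pi)$, being the exponential of the convex function $-s\log(2\sin(\theta/2))$. So the energy satisfies
$$\frac12\sum_{k=1}^{N-1}\sum_jf(\theta_{j,k})\ \ge\ \frac N2\sum_{k=1}^{N-1}f\Big(\frac{2\pi k}N\Big),$$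
with equality for the $N$-th roots of unity. Write $f(\theta)=\theta^{-s}+(2\pi-\theta)^{-s}+g(\theta)$. Near $0$, $f(\theta)-\theta^{-s}$ is $\theta^{2-s}$ times a smooth function, and the situation at $2\pi$ is symmetric; so $g\in C^1[0,2\pi]$ and $\sum_{k=1}^{N-1}g(2\pi k/N)=\frac N{2\pi}\int_0^{2\pi} g+O(1)$. For the singular parts,
$$\sum_{k=1}^{N-1}\Big(\frac{2\pi k}N\Big)^{-s}=\Big(\frac N{2\pi}\Big)^s\Big(\frac{N^{1-s}}{1-s}+\zeta(s)+o(1)\Big),$$
where $\zeta(s)=\lim_n\big(\sum_{k\le n}k^{-s}-\frac{n^{1-s}}{1-s}\big)$. This number is negative, being the sum of the negative terms $k^{-s}-\int_{k-1}^kx^{-s}dx$. The main part $(\frac N{2\pi})^s\frac{N^{1-s}}{1-s}$ equals $\frac N{2\pi}\int_0^{2\pi}\theta^{-s}d\theta$. Since $I=\frac1{2\pi}\int_0^{2\pi} f$, we obtain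
$$\mathcal E(s,N)=\frac I2N^2+(2\pi)^{-s}\zeta(s)N^{1+s}+o(N^{1+s}),\qquad \frac{R_N}{N^{1+s}}\to-(2\pi)^{-s}\zeta(s)>0 .$$
With Theorem 2 and $\alpha=2\pi$ this reads $e_{s,1}=\zeta(s)$. For $d\ge2$ the proof cannot rest on such explicit minimizers. It will compare the sphere with pieces of itself.

**Unit density.** From now on $\Lambda=\Lambda_N$ is chosen so that $\sigma_\Lambda(S_\Lambda)=\alpha\Lambda^d=N$. On $S_\Lambda$ there is one point per unit of area, and we want an energy per point.

## Indirect energy of a point process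

To compare a big system with its pieces we want a functional that is subadditive. The bare energy is not, since pieces interact; subtracting the mean-field energy repairs this, provided the number of points in a piece is allowed to be random.

**Definition.** All measures $\rho$ are finite compactly supported Borel measures on $\mathbb R^D$ with $\mathcal D(\rho)<\infty$; in particular they have no atoms. For a kernel $k$ write $\mathcal D_k(\rho,\rho')=\iint k(x-y)\,d\rho(x)\,d\rho'(y)$, $\mathcal D_k(\rho)=\mathcal D_k(\rho,\rho)$, and omit the subscript when $k=K$. A *process with intensity $\rho$* is a random finite point measure $\xi=\sum_{i=1}^n\delta_{x_i}$, with $n$ random, such that $\mathbb E\xi=\rho$. Put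
$$\mathsf P(\rho)=\inf_{\xi:\ \mathbb E\xi=\rho}\mathbb E\sum_{i<j}K(x_i-x_j),\qquad \mathsf E(\rho)=\mathsf P(\rho)-\tfrac12\mathcal D(\rho).$$
We call $\mathsf E$ the indirect energy. It is invariant under isometries. Only processes of finite expected energy matter in the infimum, and these almost surely have no coinciding points.

**Example.** If $m=\rho(\mathbb R^D)\le1$, place one point with probability $m$, distributed as $\rho/m$. There are no pairs, so $\mathsf P(\rho)=0$ and $\mathsf E(\rho)=-\frac12\mathcal D(\rho)$. For $N=2$, a uniformly rotated antipodal pair on $S_\Lambda$ has intensity $\sigma_\Lambda$ and energy $(2\Lambda)^{-s}$; since $\mathcal D(\sigma_\Lambda)=4\Lambda^{-s}I$, we get $\mathsf E(\sigma_\Lambda)\le(2\Lambda)^{-s}-2\Lambda^{-s}I=-\Lambda^{-s}R_2$.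

**Lemma 1.**

1. $-\frac12\mathcal D(\rho)\le\mathsf E(\rho)\le0$.
2. $\mathsf E(\rho_1+\rho_2)\le\mathsf E(\rho_1)+\mathsf E(\rho_2)$ whenever $\mathcal D(\rho_1+\rho_2)<\infty$. In particular $\mathsf E(\rho)\le\mathsf E(\rho')$ if $\rho'\le\rho$.
3. If $\xi$ has intensity $\rho$ and $q:\mathbb R^D\to[0,1]$ is Borel, then $\mathbb E\sum_{i<j}q(x_i)q(x_j)K(x_i-x_j)-\frac12\mathcal D(q\rho)\ge\mathsf E(q\rho)$.
4. Fix a reference measure $\mu$ and write $\mathsf E(f),\mathcal D(f)$ for $\mathsf E(f\mu),\mathcal D(f\mu)$, $f\ge0$. Then $\mathsf E(f)\le\mathsf E(g)+\frac12[\mathcal D(g)-\mathcal D(f\wedge g)]$. Consequently, if $0\le f,g\le B$ vanish off a bounded Borel set $Y$ with $\mu(Y)<\infty$ and $\mathcal D(\mathbf 1_Y\mu)<\infty$, then $|\mathsf E(f)-\mathsf E(g)|\le B\,\mathcal D(\mathbf 1_Y\mu)\sup|f-g|$.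
5. Let $T$ be defined on a compact set carrying $\rho$, with $(1+\theta)^{-1}|x-x'|\le|Tx-Tx'|\le(1+\theta)|x-x'|$ there. Then $|\mathsf E(T_*\rho)-\mathsf E(\rho)|\le((1+\theta)^s-1)\mathcal D(\rho)$.

*Proof.*

**Part 1 (size).** Since $\mathsf P\ge0$, the lower bound is clear. For the upper bound use the Poisson process: with $m=\rho(\mathbb R^D)>0$, let $n$ be Poisson of mean $m$ and, given $n$, let the points be independent with law $\rho/m$. The intensity is $\rho$, and since $\mathbb E\,n(n-1)=m^2$, the expected energy is $\frac12m^2\cdot\mathcal D(\rho)/m^2=\frac12\mathcal D(\rho)$.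

**Part 2 (subadditivity).** Superpose independent processes of intensities $\rho_1$ and $\rho_2$. The expected energy is the sum of the two expected energies plus the cross term $\mathcal D(\rho_1,\rho_2)$. On the other side, $\frac12\mathcal D(\rho_1+\rho_2)=\frac12\mathcal D(\rho_1)+\frac12\mathcal D(\rho_2)+\mathcal D(\rho_1,\rho_2)$. The cross terms cancel. If $\rho'\le\rho$, then $\mathsf E(\rho)\le\mathsf E(\rho')+\mathsf E(\rho-\rho')\le\mathsf E(\rho')$ by part 1.

**Part 3 (thinning).** Keep each point $x_i$ independently with probability $q(x_i)$. The thinned process has intensity $q\rho$, and its expected energy is $\mathbb E\sum_{i<j}q(x_i)q(x_j)K(x_i-x_j)$, which is therefore at least $\mathsf P(q\rho)$.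

**Part 4 (continuity in the density).** By part 2, $\mathsf E(f)\le\mathsf E(f\wedge g)$. Thinning a process of intensity $g\mu$ with $q=(f\wedge g)/g$ (and $q=0$ where $g=0$) does not increase its energy, so $\mathsf P(f\wedge g)\le\mathsf P(g)$. Hence
$$\mathsf E(f)\le\mathsf P(g)-\tfrac12\mathcal D(f\wedge g)=\mathsf E(g)+\tfrac12[\mathcal D(g)-\mathcal D(f\wedge g)].$$
Moreover $\mathcal D(g)-\mathcal D(f\wedge g)=\mathcal D(g-f\wedge g,\ g+f\wedge g)\le2B\sup|f-g|\,\mathcal D(\mathbf 1_Y\mu)$. Exchange $f$ and $g$ for the other inequality.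

**Part 5 (almost-isometries).** $T$ is a homeomorphism onto its compact image, and a process of intensity $\rho$ almost surely has all its points in the given compact set. So processes of intensity $\rho$ and $T_*\rho$ correspond to each other through $T$, and every value of $K$ changes by a factor in $[(1+\theta)^{-s},(1+\theta)^s]$. The same holds for $\mathsf P$ and $\mathcal D$. As $1-(1+\theta)^{-s}\le(1+\theta)^s-1$, the change of $\mathsf E$ is at most $((1+\theta)^s-1)(\mathsf P(\rho)+\frac12\mathcal D(\rho))$, and $\mathsf P(\rho)\le\frac12\mathcal D(\rho)$ by part 1. $\square$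

## Positive definite kernels and the a priori bound $R_N\le c_2N^{1+s/d}$

Let $N\ge2$, and let $\xi_N$ be an optimal $N$-point configuration, scaled to $S_\Lambda$ and rotated by a Haar-random rotation. It has exactly $N$ points and intensity $\sigma_\Lambda$. For a real even kernel $k$ with $|k|\le CK$ for some constant put
$$J_k=\mathbb E\sum_{i<j}k(x_i-x_j)-\tfrac12\mathcal D_k(\sigma_\Lambda).$$
Both terms converge absolutely and $J_k$ is linear in $k$. Since $\mathcal D(\sigma_\Lambda)=\Lambda^{-s}\Lambda^{2d}\alpha^2I=\Lambda^{-s}N^2I$ and $\Lambda^{-s}=(\alpha/N)^{s/d}$,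
$$J_K=\Lambda^{-s}\Big(\mathcal E(s,N)-\frac I2N^2\Big)=-\Lambda^{-s}R_N=-Nj_N,\qquad j_N:=\alpha^{s/d}\frac{R_N}{N^{1+s/d}}. \tag{2}$$
So Theorem 1 is the statement that $j_N$ converges.

**Definition.** We call $k$ *continuous positive definite* if $k(x)=\int w(q)e^{iq\cdot x}dq$ with $0\le w\in L^1(\mathbb R^D)$.

Then $\mathcal D_k(\nu)=\int w(q)\big|\int e^{iq\cdot x}d\nu(x)\big|^2dq\ge0$ for each finite signed measure $\nu$. The Gaussian $e^{-t|x|^2}$ is an example. A non-example is $k=1-e^{-|x|^2}$: for $\nu=\delta_0-\delta_y$ one finds $\mathcal D_k(\nu)=2k(0)-2k(y)<0$. The same $\nu$ shows that a continuous positive definite $k$ with $k(0)=0$ satisfies $k\le0$ everywhere; keep this in mind.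

Apply positivity to $\nu=\xi_N-\sigma_\Lambda$. We have $\mathbb E\,\mathcal D_k(\xi_N)=Nk(0)+2\,\mathbb E\sum_{i<j}k(x_i-x_j)$ and $\mathbb E\,\mathcal D_k(\xi_N,\sigma_\Lambda)=\mathcal D_k(\sigma_\Lambda)$, so $0\le\mathbb E\,\mathcal D_k(\xi_N-\sigma_\Lambda)=Nk(0)+2J_k$. Thus
$$J_k\ge-\tfrac12k(0)N\ \text{ if }k\text{ is continuous positive definite},\qquad J_k\ge-\tfrac12\mathcal D_k(\sigma_\Lambda)\ \text{ if }k\ge0. \tag{3}$$

The first bound is useless for $K$, since $K(0)=\infty$; so we split off the singularity. Fix an integer $p>d/2$. From $|x|^{-s}=\Gamma(s/2)^{-1}\int_0^\infty e^{-t|x|^2}t^{s/2-1}dt$ define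
$$G(x)=\frac1{\Gamma(s/2)}\int_0^\infty e^{-t|x|^2}\frac{t^{s/2-1}}{1+t^p}\,dt,\qquad H=K-G=\frac1{\Gamma(s/2)}\int_0^\infty e^{-t|x|^2}\frac{t^{s/2-1+p}}{1+t^p}\,dt .$$
Then $0\le G\le K$, and $G$ is continuous with $G(0)<\infty$, because $2p>d>s$. From $t^p/(1+t^p)\le\min(1,t^p)$ we get $0\le H(x)\le C\min(|x|^{-s},|x|^{-s-2p})$. Since $s<d<s+2p$, summing over dyadic shells with (1) gives
$$\sup_{\Lambda,\,y\in S_\Lambda}\int_{S_\Lambda}H(x-y)\,d\sigma_\Lambda(x)\le C,\qquad \sup_{\Lambda,\,y\in S_\Lambda}\int_{|x-y|>\sqrt L}H(x-y)\,d\sigma_\Lambda(x)\le CL^{(d-s-2p)/2}\quad(L\ge1). \tag{4}$$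
Indeed the shell $2^k<|x-y|\le2^{k+1}$ contributes at most $C2^{kd}\min(2^{-ks},2^{-k(s+2p)})$.

The kernel $G$ is continuous positive definite. Inserting $e^{-t|x|^2}=(2\pi)^{-D}\int(\pi/t)^{D/2}e^{-|k|^2/4t}e^{ik\cdot x}dk$ and using Tonelli (at $x=0$) and then Fubini,
$$G(x)=(2\pi)^{-D}\int\hat g(k)e^{ik\cdot x}dk,\qquad \hat g(k)=\frac{\pi^{D/2}}{\Gamma(s/2)}\int_0^\infty t^{(s-D)/2-1}\frac{e^{-|k|^2/4t}}{1+t^p}\,dt\ge0,\qquad \int\hat g=(2\pi)^DG(0)<\infty. \tag{5}$$

By (3) and (4), $J_K=J_G+J_H\ge-\frac12G(0)N-\frac12\mathcal D_H(\sigma_\Lambda)\ge-CN$. Hence, by (2),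
$$R_N\le c_2N^{1+s/d}\qquad(N\ge2). \tag{6}$$

## Smooth cells and the upper bound

We now cut $S_\Lambda$ into cells of size $\ell$, with $\ell$ large but independent of $N$. Fix $\delta\in(0,\frac14)$ and put $\chi=\mathbf 1_{[-1/2,1/2)^D}*\zeta_\delta$, with $\zeta_\delta\ge0$ a smooth even mollifier supported in $B(0,\delta)$. Then $\chi\in C_c^\infty$ is even, $0\le\chi\le1$, $\operatorname{supp}\chi\subset B(0,\sqrt D)$, $\int\chi=1$, $\sum_{j\in\mathbb Z^D}\chi(\cdot-j)=1$, and $\chi=1$ on $[-\frac12+\delta,\frac12-\delta]^D$. Therefore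
$$\kappa:=\int\chi^2\in[(1-2\delta)^D,1].$$
Write $\chi_{a,\ell}(x)=\chi((x-a)/\ell)$ and let
$$A(\Lambda,\ell)=\frac1{N\ell^D}\int_{\mathbb R^D}\mathsf E(\chi_{a,\ell}\sigma_\Lambda)\,da\le0,\qquad N=\alpha\Lambda^d,$$
the indirect energy per point of cells of size $\ell$, averaged over their position. This makes sense: $(a,\ell)\mapsto\chi_{a,\ell}$ is continuous in sup norm on $\mathbb R^D\times(0,\infty)$, so by Lemma 1(4) with $\mu=\sigma_\Lambda$, $B=1$, $Y=S_\Lambda$ the integrand is continuous in $(a,\ell)$; and it vanishes for $|a|>\Lambda+\sqrt D\,\ell$. So $A(\Lambda,\ell)$ is finite and continuous in $\ell$. Constants $C$ may depend on $d,s,p,\delta$, but not on $N,\Lambda$ or the position and size of cells, unless a subscript says so.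

**Proposition 1.** $\mathsf E(\sigma_\Lambda)\le NA(\Lambda,\ell)$ for every $\ell>0$.

*Proof.* For $b\in[0,\ell)^D$ we have $\sigma_\Lambda=\sum_{j\in\mathbb Z^D}\chi_{b+\ell j,\ell}\sigma_\Lambda$ with finitely many nonzero terms, so Lemma 1(2) gives $\mathsf E(\sigma_\Lambda)\le\sum_j\mathsf E(\chi_{b+\ell j,\ell}\sigma_\Lambda)$. Averaging over $b\in[0,\ell)^D$ turns the right side into $\ell^{-D}\int_{\mathbb R^D}\mathsf E(\chi_{a,\ell}\sigma_\Lambda)\,da=NA(\Lambda,\ell)$. $\square$

This bounds $\mathsf E(\sigma_\Lambda)$, in which the number of points may fluctuate, while $\mathcal E(s,N)$ has exactly $N$ points. Fluctuation could only help; the next proposition says that it helps by a negligible amount.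

**Proposition 2.** There are $N_0$ and $C$ such that $-\Lambda^{-s}R_N\le\mathsf E(\sigma_\Lambda)+CN^{s/d}$ for $N\ge N_0$.

*Proof.* Set $\mathcal E(s,0)=\mathcal E(s,1)=0$, so $R_0=0$ and $R_1=I/2$.

**Step 1 (monotonicity of $R_n$).** By rotation invariance $\alpha^{-1}\int|x-y|^{-s}d\sigma(y)=I$ for every $x\in S^d$. Adding a uniformly random point to an optimal $n$-configuration therefore gives $\mathcal E(s,n+1)\le\mathcal E(s,n)+nI$, that is, $R_{n+1}\ge R_n+\frac I2$. So $R_n\ge0$ for all $n$, and $R_n\le R_N$ for $n\le N$.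

**Step 2 (control of $R_n$ for $n>N$).** Let $n\ge N\ge2$ and $Q=\frac{n(n-1)}{N(N-1)}$. Averaging the energy of an optimal $n$-configuration over its $N$-point subsets gives $\mathcal E(s,n)\ge Q\,\mathcal E(s,N)$. Hence
$$R_n\le QR_N+\frac I2(n^2-QN^2)=QR_N+\frac I2\,\frac{n(N-n)}{N-1}\le QR_N .$$
With $m=n-N\ge0$,
$$Q-1=\frac{m(2N-1+m)}{N(N-1)}\le\frac{4m}N+\frac{2m^2}{N^2},$$
because $2N-1\le4(N-1)$ and $N\le2(N-1)$.

**Step 3 (a competing process).** Consider any process of intensity $\sigma_\Lambda$ and finite energy; its points lie almost surely on $S_\Lambda$. Rescale it to $S^d$, which multiplies the energy by $\Lambda^s$, and let $n$ be its number of points, so $\mathbb En=N$. The rescaled energy is at least $\mathcal E(s,n)\ge\mathcal E(s,2)\frac{n(n-1)}2$ (Step 2 with $N=2$; trivial for $n\le1$), and $\mathcal E(s,2)>0$. So $V=\operatorname{Var}n<\infty$. Since $0\le R_n\le\frac I2n^2$, the variable $R_n$ is integrable. The expected rescaled energy minus $\frac I2N^2$ is at least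
$$\mathbb E\,\mathcal E(s,n)-\frac I2N^2=\frac I2V-\mathbb ER_n .$$
The point is that fluctuations cost $\frac I2V$. By Steps 1 and 2, (6), and $\mathbb E(n-N)_+\le V^{1/2}$,
$$\mathbb ER_n\le R_N+4c_2N^{s/d}V^{1/2}+2c_2N^{s/d-1}V .$$

**Step 4 (the cost wins).** As $s<d$, there is $N_0$ with $2c_2N^{s/d-1}\le\frac I4$ for $N\ge N_0$. Then, minimizing a quadratic polynomial in $V^{1/2}$,
$$\frac I2V-\mathbb ER_n\ge-R_N+\frac I4V-4c_2N^{s/d}V^{1/2}\ge-R_N-\frac{16c_2^2}IN^{2s/d}.$$
Multiply by $\Lambda^{-s}=(\alpha/N)^{s/d}$, recall $\Lambda^{-s}\frac I2N^2=\frac12\mathcal D(\sigma_\Lambda)$, and take the infimum over processes. $\square$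

Dividing by $N$ and combining with (2) and Proposition 1, for $N\ge N_0$ and all $\ell>0$,
$$-j_N\le A(\Lambda,\ell)+CN^{s/d-1}. \tag{7}$$

## The matching lower bound with cells of one size, and why it fails

For the reverse inequality we restrict the optimal configuration to cells. Put $h(x)=\kappa^{-1}\int\chi(x+a)\chi(a)\,da$ and $h_\ell(x)=h(x/\ell)$. A change of variables gives
$$h_\ell(x-y)=\frac1{\kappa\ell^D}\int_{\mathbb R^D}\chi_{a,\ell}(x)\chi_{a,\ell}(y)\,da. \tag{8}$$
By Cauchy–Schwarz $0\le h\le1=h(0)$; and $h\in C_c^\infty$ is even, so $0\le1-h(x)\le C\min(1,|x|^2)$.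

**The localized part is exactly what we want.** Insert (8) into $J_{Kh_\ell}$, use Tonelli on each of its two finite nonnegative terms, and apply Lemma 1(3) with $q=\chi_{a,\ell}$:
$$J_{Kh_\ell}=\frac1{\kappa\ell^D}\int\Big[\mathbb E\sum_{i<j}\chi_{a,\ell}(x_i)\chi_{a,\ell}(x_j)K(x_i-x_j)-\tfrac12\mathcal D(\chi_{a,\ell}\sigma_\Lambda)\Big]da\ \ge\ \frac1{\kappa\ell^D}\int\mathsf E(\chi_{a,\ell}\sigma_\Lambda)\,da=\kappa^{-1}NA(\Lambda,\ell). \tag{9}$$
Up to the factor $\kappa^{-1}$, close to $1$ for small $\delta$, this matches (7).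

**The remainder.** What is left is $K(1-h_\ell)=G(1-h_\ell)+H(1-h_\ell)$. The $H$ part is short-ranged and will be harmless. The part $G(1-h_\ell)$ carries the long-range interaction between different cells. It vanishes at the origin, so if it were positive definite, (3) would give $J_{G(1-h_\ell)}\ge0$ and we would be done. But it is nonnegative, continuous, zero at $0$ and strictly positive far away; by the test with $\delta_0-\delta_y$ above it is *never* positive definite.

The natural repair is to add a multiple of $G$: if $W=G(1-h_\ell)+\varepsilon G$ is continuous positive definite, then $W(0)=\varepsilon G(0)$, and we lose only $O(\varepsilon N)$. We need $\varepsilon\to0$. With one scale this is impossible whenever $s<2$, in particular for every $s$ in the problem on $S^2$.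

**Observation.** Let $s<2$. There are no sequences $\ell_n\to\infty$, $\varepsilon_n\to0$ with all $W_n=G(1-h_{\ell_n})+\varepsilon_nG$ continuous positive definite.

*Proof.* Suppose there are. The rescaled kernels $k_n(x)=\ell_n^sW_n(\ell_nx)$ are positive definite too, so $\iint k_n(x-y)\varphi(x)\varphi(y)\,dx\,dy\ge0$ for real $\varphi\in C_c^\infty(\mathbb R^D)$. We have $0\le k_n\le(1+\varepsilon_n)|x|^{-s}$, which is locally integrable on $\mathbb R^D$; and $\ell^sG(\ell x)=|x|^{-s}-\ell^sH(\ell x)\to|x|^{-s}$ for $x\ne0$, because $\ell^sH(\ell x)\le C\ell^{-2p}|x|^{-s-2p}$. By dominated convergence the inequality passes to $k(x)=|x|^{-s}(1-h(x))$. As $s<2$, $k$ is continuous with $k(0)=0$. Let $\varphi$ approximate $\delta_0-\delta_y$; we obtain $2k(0)-2k(y)\ge0$, so $k(y)\le0$. But $k(y)=|y|^{-s}>0$ for large $|y|$. $\square$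

Look at the obstruction in Fourier space. Write $h_\ell(x)=\int m_\ell(q)e^{iq\cdot x}dq$, with $m_\ell(q)=\ell^Dm(\ell q)$ and $m=(2\pi)^{-D}\kappa^{-1}|\hat\chi|^2\ge0$; here $m$ is even, Schwartz, and $\int m=h(0)=1$. The condition on $W$ reads $\hat g*m_\ell\le(1+\varepsilon)\hat g$. Smearing $\hat g$ at scale $1/\ell$ hardly changes it when $|k|\gg1/\ell$, and for $|k|\ll1/\ell$ it makes it much smaller than $\hat g$, which behaves like $|k|^{s-D}$ there. So the trouble sits at frequencies $|k|\approx1/\ell$. If $\ell$ is averaged over many scales, a given $k$ meets trouble only at the few scales $\ell\approx1/|k|$. This is what the next section carries out.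

## Averaging over logarithmic scales

For $L\ge1$, $M\ge2$ let
$$\langle\phi\rangle=\frac1{\log M}\int_L^{ML}\phi(\ell)\,\frac{d\ell}\ell,\qquad\bar h=\langle h_\ell\rangle .$$
Constants $C$ are also independent of $L$ and $M$.

**Step 1 (size and smoothness of $\hat g$).** We need $\hat g$ up to constants, and its second derivatives. Put $\beta(k)=\frac{|k|^{s-D}}{1+|k|^{2p}}$. Substituting $t=|k|^2u$ in (5),
$$\hat g(k)=C|k|^{s-D}\int_0^\infty u^{(s-D)/2-1}\,\frac{e^{-1/4u}}{1+|k|^{2p}u^p}\,du .$$
Since $\min(1,u^p)(1+|k|^{2p})\le1+|k|^{2p}u^p\le\max(1,u^p)(1+|k|^{2p})$, and the resulting $u$-integrals converge (because of $e^{-1/4u}$ at $0$ and $s<D$ at $\infty$),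
$$c\,\beta(k)\le\hat g(k)\le C\beta(k)\qquad(k\ne0). \tag{10}$$
Next, $|\partial_ie^{-|k|^2/4t}|\le Ct^{-1/2}e^{-|k|^2/8t}$ and
$$|\partial_i\partial_je^{-|k|^2/4t}|=\Big|\frac{k_ik_j}{4t^2}-\frac{\delta_{ij}}{2t}\Big|e^{-|k|^2/4t}\le Ct^{-1}e^{-|k|^2/8t}.$$
On $\{|k|\ge r_0\}$, $r_0>0$, the derivatives of order at most $2$ of the integrand of $\hat g$ are dominated by $C(1+t^{-1/2}+t^{-1})e^{-r_0^2/8t}t^{(s-D)/2-1}$, which is integrable on $(0,\infty)$. So $\hat g\in C^2(\mathbb R^D\setminus\{0\})$, one may differentiate under the integral, and the substitution $t=|k|^2u$ again gives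
$$|\nabla^2\hat g(k)|\le C\int_0^\infty t^{(s-D)/2-2}\frac{e^{-|k|^2/8t}}{1+t^p}\,dt\le C|k|^{-2}\beta(k). \tag{11}$$

**Step 2 (the excess at one scale).** We quantify the heuristic above: for $\ell\ge1$ and $k\ne0$,
$$(\hat g*m_\ell)(k)-\hat g(k)\le C\hat g(k)\min\{(\ell|k|)^{D-s},(\ell|k|)^{-2}\}. \tag{12}$$

*Case $\ell|k|\le1$.* Here the minimum is $(\ell|k|)^{D-s}$. Then $|k|\le1$, so $\hat g(k)\ge c|k|^{s-D}$. By (10) and scaling $(\hat g*m_\ell)(k)\le C\ell^{D-s}(|\cdot|^{s-D}*m)(\ell k)\le C\ell^{D-s}$: near its singularity $|\cdot|^{s-D}$ is integrable ($s>0$) and $m$ is bounded, away from it $|\cdot|^{s-D}\le1$ ($s<D$) and $m$ is integrable. So the left side of (12) is at most $C\ell^{D-s}=C(\ell|k|)^{D-s}|k|^{s-D}\le C(\ell|k|)^{D-s}\hat g(k)$.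

*Case $\ell|k|\ge1$.* Here the minimum is $(\ell|k|)^{-2}$. On $|q|\le|k|/2$ expand $\hat g(k-q)$ to second order in $q$. The whole segment from $k$ to $k-q$ stays in the closed ball of radius $|k|/2$ about $k$, where $|\cdot|$, hence $\beta$, is comparable to its value at $k$; so by (11) the remainder is at most $C|q|^2|k|^{-2}\beta(k)$. The linear term integrates to $0$ because $m_\ell$ is even. As $\int m_\ell=1$ and $\int|q|^2m_\ell(q)\,dq=C\ell^{-2}$, this region contributes to $\hat g*m_\ell$ at most $\hat g(k)+C\hat g(k)(\ell|k|)^{-2}$.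

On $|q|>|k|/2$ use that $m$ is Schwartz: $m_\ell(q)\le C\ell^{D-n}|q|^{-n}$ with $n=D+2+2p$. With $\hat g\le C|\cdot|^{s-D}$ and scaling,
$$\int_{|q|>|k|/2}\hat g(k-q)m_\ell(q)\,dq\le C\ell^{D-n}|k|^{s-n}=C|k|^{s-D}(\ell|k|)^{-2-2p}\le C\beta(k)(\ell|k|)^{-2}.$$
The scaled integral $\int_{|q|>1/2}|\mathbf e-q|^{s-D}|q|^{-n}dq$, with $\mathbf e$ a unit vector, is finite since $s>0$ and $n>s$. The last inequality holds because $\ell|k|\ge1$ and $\ell\ge1$ give $(\ell|k|)^{-2p}\le\min(1,|k|^{-2p})\le\frac2{1+|k|^{2p}}$. This proves (12).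

**Step 3 (averaging makes the excess small).** The outcome is the following lemma.

**Lemma 2.** There is $C_0$ such that, with $\varepsilon=C_0/\log M$, the function $W=G(1-\bar h)+\varepsilon G$ is continuous positive definite on $\mathbb R^D$, for all $L\ge1$ and $M\ge2$. Also $W(0)=\varepsilon G(0)$.

*Proof.* Products become convolutions, so $W(x)=(2\pi)^{-D}\int\hat W(k)e^{ik\cdot x}dk$ with $\hat W=(1+\varepsilon)\hat g-\langle\hat g*m_\ell\rangle\in L^1$. By (12) and the substitution $v=\ell|k|$, for $k\ne0$,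
$$\langle\hat g*m_\ell\rangle(k)-\hat g(k)\le\frac{C\hat g(k)}{\log M}\int_0^\infty\min(v^{D-s},v^{-2})\frac{dv}v=\frac{C\hat g(k)}{\log M}\Big(\frac1{D-s}+\frac12\Big)=:\frac{C_0}{\log M}\,\hat g(k).$$
So $\hat W\ge0$. Finally $\bar h(0)=1$. $\square$

**Step 4 (lower bound for $J_K$).** We can now carry out the localization.

**Proposition 3.** With $\varepsilon=C_0/\log M$,
$$(1+\varepsilon)J_K\ge N\big[\kappa^{-1}\langle A(\Lambda,\ell)\rangle-C\varepsilon-\eta_L\big],$$
where $\eta_L\to0$ as $L\to\infty$ and $\eta_L$ is independent of $M$ and $N$.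

*Proof.* Write $K=K\bar h+G(1-\bar h)+H(1-\bar h)$. All three kernels lie between $0$ and $K$, so $J_K$ is the sum of three finite quantities.

First, averaging (9) over $\ell$ (Tonelli again) gives $J_{K\bar h}=\langle J_{Kh_\ell}\rangle\ge\kappa^{-1}N\langle A(\Lambda,\ell)\rangle$.

Second, $H(1-\bar h)\ge0$, and $1-\bar h(x)\le C\min(1,|x|^2/L^2)$ since only $\ell\ge L$ occur. For $|x|\le\sqrt L$ this is at most $C/L$. Splitting at $|x-y|=\sqrt L$ and using (3) and (4),
$$J_{H(1-\bar h)}\ge-\tfrac12\mathcal D_{H(1-\bar h)}(\sigma_\Lambda)\ge-CN\big(L^{-1}+L^{(d-s-2p)/2}\big)=:-N\eta_L .$$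

Third, by Lemma 2 and (3), $J_{G(1-\bar h)}=J_W-\varepsilon J_G\ge-\frac12\varepsilon G(0)N-\varepsilon J_G$. And $J_G=J_K-J_H\le J_K+\frac12\mathcal D_H(\sigma_\Lambda)\le J_K+CN$.

Summing, $J_K\ge\kappa^{-1}N\langle A(\Lambda,\ell)\rangle-N\eta_L-C\varepsilon N-\varepsilon J_K$. $\square$

Since $J_K=-Nj_N$, this says
$$(1+\varepsilon)j_N\le-\kappa^{-1}\langle A(\Lambda,\ell)\rangle+C\varepsilon+\eta_L. \tag{13}$$

The smoothing by $\delta$ was needed here. With sharp cells, $\delta=0$, one has $h(x)=\prod_i(1-|x_i|)_+$, whose corner at $0$ destroys the bound $1-h\le C|x|^2$ and makes $\int|q|^2m(q)\,dq$ infinite.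

## Flattening the cells as $\Lambda\to\infty$

The bounds (7) and (13) involve cells of fixed size $\ell$ on a sphere whose radius tends to infinity. Such cells become flat. For $\omega\in S^d$ let $\lambda_\omega$ be $d$-dimensional Lebesgue measure on the hyperplane $\omega^\perp$. Put $F_\infty(\omega,\tau)=\mathsf E(\chi_{\tau\omega,\ell}\lambda_\omega)$ and
$$A_\omega(\ell)=\ell^{-D}\int_{\mathbb R}F_\infty(\omega,\tau)\,d\tau,\qquad A(\infty,\ell)=\frac1\alpha\int_{S^d}A_\omega(\ell)\,d\sigma(\omega).$$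
All directions $\omega$ occur because the cells are cubes with fixed axes and the sphere has all normals. That $F_\infty$ is continuous, hence that these integrals make sense, is part of the next proof.

**Proposition 4.** $A(\Lambda,\ell)\to A(\infty,\ell)$ as $\Lambda\to\infty$, locally uniformly in $\ell>0$; and $A(\infty,\cdot)$ is continuous.

*Proof.* Let $\ell$ range over a compact subset of $(0,\infty)$.

**Step 1 (polar coordinates).** To isolate the position $\tau$ of a cell relative to the surface, write $a=(\Lambda+\tau)\omega$, $da=(\Lambda+\tau)^d\,d\tau\,d\sigma(\omega)$. With $N=\alpha\Lambda^d$,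
$$A(\Lambda,\ell)=\frac1{\alpha\ell^D}\int_{S^d}\int_{-\Lambda}^\infty\Big(\frac{\Lambda+\tau}\Lambda\Big)^dF_\Lambda(\omega,\tau)\,d\tau\,d\sigma(\omega),\qquad F_\Lambda(\omega,\tau)=\mathsf E(\chi_{(\Lambda+\tau)\omega,\ell}\,\sigma_\Lambda).$$
As noted when $A$ was defined, $F_\Lambda$ is continuous in $(\omega,\tau,\ell)$. Both $F_\Lambda$ and $F_\infty$ vanish when $|\tau|>\sqrt D\,\ell$, since then the cell misses the sphere, respectively the plane. So let $|\tau|\le\sqrt D\,\ell$.

**Step 2 (the sphere as a graph).** We compare the spherical cell with the flat one by projection. Translate by $-\Lambda\omega$. Now $\operatorname{supp}\chi_{\tau\omega,\ell}\subset B(0,\varrho)$ with $\varrho=2\sqrt D\,\ell$. For $\Lambda\ge4\varrho$ the translated sphere inside $B(0,\varrho)$ lies on the compact graph $\{y+z(y)\omega:\ y\in\omega^\perp,\ |y|\le\varrho\}$, $z(y)=\sqrt{\Lambda^2-|y|^2}-\Lambda$, where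
$$|z|=\frac{|y|^2}{\Lambda+\sqrt{\Lambda^2-|y|^2}}\le\frac{\varrho^2}\Lambda,\qquad|\nabla z|=\frac{|y|}{\sqrt{\Lambda^2-|y|^2}}\le\theta:=\frac{2\varrho}\Lambda\le\frac12 .$$
The projection $T:y+z(y)\omega\mapsto y$ satisfies $|Tx-Tx'|\le|x-x'|\le\sqrt{1+\theta^2}\,|Tx-Tx'|\le(1+\theta)|Tx-Tx'|$. It pushes the measure of the cell to $f_\Lambda\lambda_\omega$, with
$$f_\Lambda(y)=\chi\Big(\frac{y+(z(y)-\tau)\omega}\ell\Big)\sqrt{1+|\nabla z(y)|^2}\;\mathbf 1_{|y|\le\varrho}.$$

**Step 3 (comparison).** Let $f_\infty(y)=\chi(\frac{y-\tau\omega}\ell)$, also supported in $|y|\le\varrho$. Then $\sup|f_\Lambda-f_\infty|\le\operatorname{Lip}(\chi)\frac{\varrho^2}{\Lambda\ell}+\theta^2\to0$. Since $f_\Lambda\le2$ and $T$ does not increase distances, the measure on the graph has $\mathcal D$ at most $\mathcal D(f_\Lambda\lambda_\omega)\le C_\ell:=4\,\mathcal D(\mathbf 1_{|y|\le\varrho}\lambda_\omega)$, which is locally bounded in $\ell$ and independent of $\omega$. By Lemma 1(5), projecting changes $\mathsf E$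 by at most $((1+\theta)^s-1)C_\ell\to0$. By Lemma 1(4) with $\mu=\lambda_\omega$, $B=2$, $Y=\{|y|\le\varrho\}$, replacing $f_\Lambda$ by $f_\infty$ changes $\mathsf E$ by at most $2\,\mathcal D(\mathbf 1_Y\lambda_\omega)\sup|f_\Lambda-f_\infty|\to0$. Hence $F_\Lambda\to F_\infty$ uniformly in $(\omega,\tau)$ and locally uniformly in $\ell$.

**Step 4 (conclusion).** As a locally uniform limit of continuous functions, $F_\infty$ is continuous in $(\omega,\tau,\ell)$. The $\tau$-integrals run over $|\tau|\le\sqrt D\,\ell$, where $((\Lambda+\tau)/\Lambda)^d\to1$ uniformly and $F_\Lambda$ is bounded by $\frac12C_\ell$ in absolute value. Both claims follow. $\square$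

## Existence of the limit: proof of Theorem 1

Let $j_-=\liminf j_N$ and $j_+=\limsup j_N$. Both lie in $[0,\infty)$, by (6) and $R_N\ge0$. Let $N\to\infty$ in (7) and (13), using $s<d$ and Proposition 4 (uniform on $\ell\in[L,ML]$):
$$-A(\infty,\ell)\le j_-\quad\text{for all }\ell>0,\qquad(1+\varepsilon)j_+\le-\kappa^{-1}\langle A(\infty,\ell)\rangle+C\varepsilon+\eta_L. \tag{14}$$
The first inequality holds at every scale, so it may be averaged and inserted in the second:
$$(1+\varepsilon)j_+\le\kappa^{-1}j_-+C\varepsilon+\eta_L .$$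
With $\delta$ fixed, let first $M\to\infty$ (so $\varepsilon=C_0/\log M\to0$), then $L\to\infty$ (so $\eta_L\to0$). This gives $j_+\le\kappa^{-1}j_-\le(1-2\delta)^{-D}j_-$. The numbers $j_\pm$ do not depend on $\delta$; letting $\delta\to0$ we get $j_+\le j_-$. So $j_N$ converges, and by (2) so does $R_N/N^{1+s/d}=\alpha^{-s/d}j_N$. For $d=2$ and $0<s<2$ this is the conjecture. $\blacksquare$

## The limit as an energy per unit volume of flat cubes: proof of Theorem 2

Let $u(r)=\mathsf E(\mathbf 1_{[0,r]^d})\le0$, computed in any hyperplane.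

**Step 1 (the constant $e=e_{s,d}$ exists and lies in $(-\infty,0)$).** For $r'\ge r$ the cube $[0,r']^d$ contains $\lfloor r'/r\rfloor^d$ translates of $[0,r]^d$ that are disjoint up to null sets, so $u(r')\le\lfloor r'/r\rfloor^du(r)$ by Lemma 1(2). Divide by $r'^d$ and let $r'\to\infty$: $\limsup_{r'}u(r')/r'^d\le u(r)/r^d$ for every $r$. Hence $e=\lim_{r\to\infty}u(r)/r^d=\inf_{r>0}u(r)/r^d$ exists in $[-\infty,0]$.

*It is finite.* Let $\xi$ be a process of intensity $\rho=\mathbf 1_{[0,r]^d}$ and finite energy. Since $K$ is bounded below by a positive constant on bounded sets, $\mathbb En^2<\infty$; and $\mathbb En=r^d$. As $G$ is continuous positive definite,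
$$0\le\mathbb E\,\mathcal D_G(\xi-\rho)=G(0)r^d+2\,\mathbb E\sum_{i<j}G(x_i-x_j)-\mathcal D_G(\rho).$$
Because $K=G+H$ and $H\ge0$,
$$\mathbb E\sum_{i<j}K(x_i-x_j)-\tfrac12\mathcal D(\rho)\ge-\tfrac12G(0)r^d-\tfrac12\mathcal D_H(\rho)\ge-Cr^d,$$
with $C$ independent of $r$; the last step is the hyperplane version of the first bound in (4), with the same dyadic proof. So $e\ge-C$.

*It is negative.* One uniform point in $[0,1]^d$ has intensity $\mathbf 1_{[0,1]^d}$ and no pairs. So $e\le u(1)\le-\frac12\iint_{[0,1]^d\times[0,1]^d}|x-y|^{-s}dx\,dy<0$.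

**Step 2 ($A(\infty,\ell)\ge e$ for every $\ell$).** We cut a large flat cube into cells. Let $Q_r\subset\omega^\perp$ be a cube of side $r$. For $b\in[0,\ell)^D$ decompose $\mathbf 1_{Q_r}\lambda_\omega=\sum_j\chi_{b+\ell j,\ell}\mathbf 1_{Q_r}\lambda_\omega$ and apply Lemma 1(2). Discard all terms, which are $\le0$, except those whose center $b+\ell j=y+\tau\omega$ ($y\in\omega^\perp$) has $y\in Q_r$ at distance at least $2\sqrt D\,\ell$ from $\partial Q_r$. For these, the cell meets $\omega^\perp$ only inside $Q_r$, so $\chi_{b+\ell j,\ell}\mathbf 1_{Q_r}\lambda_\omega=\chi_{b+\ell j,\ell}\lambda_\omega$, with indirect energy $F_\infty(\omega,\tau)$ by translation invariance along $\omega^\perp$. Averaging over $b$,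
$$r^de\le u(r)\le(r-4\sqrt D\,\ell)_+^d\;\ell^{-D}\int F_\infty(\omega,\tau)\,d\tau=(r-4\sqrt D\,\ell)_+^d\,A_\omega(\ell).$$
Divide by $r^d$ and let $r\to\infty$: $A_\omega(\ell)\ge e$. Average over $\omega$.

**Step 3 ($\limsup_{\ell\to\infty}A(\infty,\ell)\le(1-2\delta)^De$).** Conversely, we fill large cells with flat cubes. Let $c=(1-2\delta)\ell$ and $C_\tau=\omega^\perp\cap(\tau\omega+[-\frac c2,\frac c2]^D)$. Then $\chi_{\tau\omega,\ell}=1$ on $C_\tau$. Tile $\omega^\perp$ by cubes of side $r$. We claim that the tiles contained in $C_\tau$ have total measure at least $|C_\tau|-C_Dr\ell^{d-1}$, where $|\cdot|$ is $\lambda_\omega$-measure and $C_D$ depends only on $D$.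

If $C_\tau$ has empty relative interior, then $|C_\tau|=0$ and the claim is trivial. Otherwise, a point of $C_\tau$ in a tile not contained in $C_\tau$ has distance at most $t:=\sqrt d\,r$ from the relative boundary. Let $x$ be such a point and $q$ a nearest relative boundary point to $x$. The ball in $\omega^\perp$ about $x$ of radius $|x-q|\le t$ lies in $C_\tau$. The set $C_\tau$ is cut out of $\omega^\perp$ by $2D$ affine inequalities $g_i\le0$. Some $g_i$ that is not constant on $\omega^\perp$ vanishes at $q$, since otherwise $q$ would be a relative interior point. The ball lies in $\{g_i\le0\}$ and touches $\{g_i=0\}$ at $q$, so $x-q$ is normal to $\{g_i=0\}$. Thus $x$ lies in the set of points $q'-v\nu_i$ with $q'\in C_\tau\cap\{g_i=0\}$ and $0\le v\le t$, where $\nu_i$ is the outward unit normal of $\{g_i\le0\}$ in $\omega^\perp$. The face $C_\tau\cap\{g_i=0\}$ lies in a $(d-1)$-dimensional affine space and has diameter at most $\sqrt D\,\ell$, so this set has measure at most $t\cdot C\ell^{d-1}$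 (for $d=1$ the face is one point and the bound is $t$). Summing over the at most $2D$ faces proves the claim.

The tiles in $C_\tau$ carry a measure below $\chi_{\tau\omega,\ell}\lambda_\omega$. By Lemma 1(2) and $u(r)\le0$,
$$F_\infty(\omega,\tau)\le\big(|C_\tau|-C_Dr\ell^{d-1}\big)\,r^{-d}u(r).$$
If the bracket is negative this still holds, since then the right side is $\ge0\ge F_\infty$. Integrate over $|\tau|\le\sqrt D\,\ell$. Translation by $-\tau\omega$ shows that the $C_\tau$ are, up to translation, the slices of $[-\frac c2,\frac c2]^D$ orthogonal to $\omega$, and they are empty for $|\tau|>\sqrt D\,\ell$; so $\int|C_\tau|\,d\tau=c^D$ by Fubini. Since $\ell\cdot\ell^{d-1}=\ell^{D-1}$,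
$$A_\omega(\ell)\le\Big[(1-2\delta)^D-\frac{Cr}\ell\Big]r^{-d}u(r).$$
Average over $\omega$, let $\ell\to\infty$, then $r\to\infty$.

**Step 4 (both bounds meet).** Let $j=\lim j_N$. By (14) and Step 2, $(1+\varepsilon)j\le\kappa^{-1}(-e)+C\varepsilon+\eta_L$. Letting $M\to\infty$, then $L\to\infty$, and then $\delta\to0$ (recall $\kappa\ge(1-2\delta)^D$) we get $j\le-e$. Also by (14), $j\ge-A(\infty,\ell)$ for all $\ell$, so Step 3 gives $j\ge-(1-2\delta)^De$; letting $\delta\to0$, $j\ge-e$. Thus $j=-e$, and by (2) and Step 1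
$$\lim_{N\to\infty}\frac{R_N}{N^{1+s/d}}=-\alpha^{-s/d}e_{s,d}\ge\tfrac12\alpha^{-s/d}\iint_{[0,1]^d\times[0,1]^d}|x-y|^{-s}\,dx\,dy>0 .$$
On $S^2$ this reads $\lim_{N\to\infty}R_{N,s}/N^{1+s/2}=(4\pi)^{-s/2}\,|e_{s,2}|$ for all $0<s<2$. $\blacksquare$
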